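\title{A right-angled Coxeter group with continuum many boundaries}

\begin{abstract}
We construct a right-angled Coxeter group $W$ with $28$ generators and proper CAT(0) spaces $X_r$, $r\in[1,\infty)$, on each of which $W$ acts geometrically, such that the visual boundaries $\partial X_r$ are pairwise non-homeomorphic. The spaces are trees of copies of $\mathbb H^2\times\mathbb R$ and $\mathbb H^2$, and $r$ is a ratio of two lengths in a right-angled hexagon. The topology of $\partial X_r$ determines the tree and, through it, a countable set of marks in certain flats; counting the marks recovers $r$.
\end{abstract}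

\section{Introduction}

A \emph{right-angled Coxeter group} is a group with a presentation
\[
W=\langle s_1,\dots,s_n \mid s_i^2=1 \text{ for all } i,\ (s_is_j)^2=1 \text{ for certain pairs } i\neq j\rangle .
\]
Thus any two distinct generators either commute or satisfy no relation. The presentation is recorded by the graph $\Gamma$ whose vertices are the generators and whose edges are the commuting pairs, and we write $W=W_\Gamma$. Two non-adjacent vertices give the infinite dihedral group $D_\infty$, and a join of graphs gives the direct product of the groups.

A group $G$ acts \emph{geometrically} on a metric space $X$ if it acts by isometries, cocompactly, and properly discontinuously: for each compact set $K$, only finitely many $g\in G$ satisfy $gK\cap K\neq\emptyset$. The \emph{visual boundary} $\partial X$ of a proper CAT(0) space $X$ is the set of geodesic rays up to bounded distance, with the cone topology (recalled in Section~\ref{sec:cat}). It is the space of directions in which one can go to infinity in $X$. If $G$ acts geometrically on $X$, then $\partial X$ is called \emph{a boundary of $G$}.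

The definition uses the space, and one asks how much of it depends only on the group. Croke and Kleiner showed that the fundamental group of a certain complex of three tori acts geometrically on two proper CAT(0) spaces whose boundaries are not homeomorphic, so a CAT(0) group need not have a unique boundary. For right-angled Coxeter groups the question is stated as open in \cite{Thesis}:

\begin{quote}
Are there a right-angled Coxeter group $W$ and two proper CAT(0) spaces $X$ and $Y$, each with a geometric action of $W$, such that $\partial X$ and $\partial Y$ are not homeomorphic?
\end{quote}

The simplest examples suggest the answer no. The group $\mathbb Z^2$ acts on the Euclidean plane with any angle between the translation directions of its generators, but reflections are more rigid: if two distinct reflections of the Euclidean or hyperbolic plane commute, then each preserves the axis of the other, so the axes are perpendicular. For such reflection groups the angles are frozen and only lengths can vary. The group $D_\infty\times D_\infty$ is generated by the reflections in the sides of any rectangle, and the stretch $(x,y)\mapsto(\lambda x,\mu y)$ between two such actions extends to a homeomorphism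 of the circles at infinity. The group $V$ of the hexagon graph is generated by the reflections in the sides of any right-angled hexagon in $\mathbb H^2$, and the boundary is a circle for each hexagon; for $V\times D_\infty$ acting on $\mathbb H^2\times\mathbb R$ it is always a $2$-sphere. One is led to guess that lengths cannot be seen in the topology of the boundary. They can.

\begin{theorem}\label{thm:main}
There are a right-angled Coxeter group $W$ with $28$ generators and proper CAT(0) spaces $X_r$, $r\in[1,\infty)$, each with a geometric action of $W$, such that $\partial X_r$ and $\partial X_{r'}$ are not homeomorphic whenever $r\neq r'$. In particular, $W$ has two non-homeomorphic boundaries.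
\end{theorem}

The spaces $X=X_1$ and $Y=X_2$ answer the question above in the affirmative.

\begin{theorem}\label{thm:card}
The set of homeomorphism types of boundaries of $W$, and of every finite-index subgroup of $W$, has cardinality exactly $2^{\aleph_0}$.
\end{theorem}

\begin{proof}[Proof, assuming Theorem~\ref{thm:main}]
A finite-index subgroup of $W$ acts geometrically on the same spaces $X_r$, so there are at least $2^{\aleph_0}$ types. The boundary of a proper CAT(0) space is compact and metrizable, hence homeomorphic to a closed subset of the Hilbert cube. An open subset of the Hilbert cube is determined by the members of a countable base that it contains, so there are at most $2^{\aleph_0}$ closed subsets.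
\end{proof}

The number $r$ is the ratio $\delta_{14}/\delta_{25}$ of the distances between two pairs of opposite sides of a right-angled hexagon (Section~\ref{sec:hex}). In Section~\ref{sec:model} we look at a single block $\mathbb H^2\times\mathbb R$. There the ratio is visible to any map of boundaries that follows the orbits of the group, but invisible to an arbitrary homeomorphism, which knows nothing of orbits. The group $W$ and the spaces $X_r$ of Section~\ref{sec:spaces} are built so that the boundary itself contains a substitute for the orbit. Sections~\ref{sec:halves} and~\ref{sec:recog} show that a homeomorphism $\partial X_r\to\partial X_{r'}$ respects this substitute, and Section~\ref{sec:proof} reads off $r=r'$.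

\section{Boundaries of CAT(0) spaces}\label{sec:cat}

A geodesic metric space is CAT(0) if in each geodesic triangle the distance between two points on the sides is at most the distance between the corresponding points of the Euclidean triangle with the same side lengths. It is \emph{proper} if closed balls are compact. The real line, the hyperbolic plane with its metric multiplied by any positive constant, and products of such spaces are proper CAT(0) spaces. We use the following standard facts; see \cite{BH}.

\begin{itemize}
\item[(C1)] \emph{Convexity.} In a CAT(0) space two points are joined by a unique geodesic, balls are convex, and $t\mapsto d(c(t),c'(t))$ is convex for geodesics $c,c'$ parametrized with constant speeds on a common interval. If the space is proper and $C$ is a closed convex subset, then $t\mapsto d(c(t),C)$ is convex.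
\item[(C2)] \emph{Rays.} Let $X$ be a proper CAT(0) space and $o\in X$. Each $\xi\in\partial X$ is represented by exactly one unit-speed ray from $o$. In the cone topology $\xi_j\to\xi$ means that the rays from $o$ to $\xi_j$ converge to the ray from $o$ to $\xi$ uniformly on compact intervals. For points $x_j\in X$, $x_j\to\xi$ means that $d(o,x_j)\to\infty$ and the segments from $o$ to $x_j$ converge in the same sense. Neither notion depends on $o$, and $\partial X$ is compact and metrizable.
\item[(C3)] \emph{Convex subsets.} If $C$ is a closed convex subset of a proper CAT(0) space $X$, then $\partial C$ is a closed subset of $\partial X$ with the subspace topology, and the ray from a point of $C$ to a point of $\partial C$ stays in $C$.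
\item[(C4)] \emph{Gluing} \cite[II.11.1]{BH}. Let $Y_1,Y_2$ be CAT(0) spaces glued along an isometry between complete convex subsets, with common image $A$. Put $d=d_i$ on $Y_i$ and $d(y_1,y_2)=\inf_{a\in A}\bigl(d_1(y_1,a)+d_2(a,y_2)\bigr)$ for $y_1\in Y_1$, $y_2\in Y_2$. Then $Y_1\cup_A Y_2$ is a CAT(0) space.
\end{itemize}

All our convergence statements come from one consequence of convexity: geodesics from $o$ that are close at a late time are very close at early times.

\begin{lemma}\label{lem:track}
Let $X$ be a proper CAT(0) space, $o\in X$ and $C\ge0$.
\begin{itemize}
\item[(a)] If $c,c'$ are unit-speed geodesics from $o$ with $d(c(t),c'(t'))\le C$ and $t_0=\min(t,t')>0$, then $d(c(s),c'(s))\le 2Cs/t_0$ for $0\le s\le t_0$.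
\item[(b)] Let $x_j\in X$ with $x_j\to\xi\in\partial X$. If the ray from $o$ to $\zeta_j\in\partial X$ passes within $C$ of $x_j$ for each $j$, then $\zeta_j\to\xi$. If $d(x_j,y_j)\le C$ for each $j$, then $y_j\to\xi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $t=d(o,c(t))$ and $t'=d(o,c'(t'))$, we have $|t-t'|\le C$, so $d(c(t_0),c'(t_0))\le 2C$. The function $s\mapsto d(c(s),c'(s))$ is convex and vanishes at $0$.

(b) Let $\gamma_j$ be the segment from $o$ to $x_j$, of length $d_j\to\infty$, and let $c_j$ be the geodesic from $o$ to $\zeta_j$ or to $y_j$. Some point $c_j(t_j)$ is within $C$ of $\gamma_j(d_j)$, and $t_j\ge d_j-C$. By (a), $d(c_j(s),\gamma_j(s))\le 2Cs/(d_j-C)$ for $s\le d_j-C$, so $c_j$ and $\gamma_j$ have the same limit.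
\end{proof}

\subsection*{The boundary of $M\times\mathbb R$}
Let $M$ be a rescaled hyperbolic plane, so that $\partial M$ is a circle. The unit-speed rays of $M\times\mathbb R$ from $(m,0)$ are the paths $t\mapsto(c(t\cos\beta),\,t\sin\beta)$, where $c$ is a unit-speed ray of $M$ from $m$ and $\beta\in[-\frac\pi2,\frac\pi2]$. Write $[\eta,\beta]$ for the endpoint of this ray, where $\eta\in\partial M$ is the endpoint of $c$, and call $\beta$ its \emph{elevation}. Asymptotic rays $c$ give asymptotic rays with the same $\beta$, so the notation does not depend on $m$. The map $(\eta,\beta)\mapsto[\eta,\beta]$ is a continuous surjection from the compact space $\partial M\times[-\frac\pi2,\frac\pi2]$ onto a Hausdorff space, and it only collapses the two circles $\beta=\pm\frac\pi2$ to the \emph{poles} $\nu^\pm$. So $\partial(M\times\mathbb R)$ is the suspension of $\partial M$, a $2$-sphere, with equator $\partial M=\{\beta=0\}$. The elevation is continuous on this sphere, since $\sin\beta$ is the height of the ray at time $1$.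

Let $\ell\subset M$ be a geodesic line, parametrized by arc length $x\in\mathbb R$, with endpoints $\ell^\pm$ at $x\to\pm\infty$. The \emph{flat} $F_\ell=\ell\times\mathbb R$ is a closed convex Euclidean plane with coordinates $(x,h)$, and $\partial F_\ell$ is the circle of points $[\eta,\beta]$ with $\eta\in\partial\ell=\{\ell^+,\ell^-\}$. Its \emph{upper arc} $\{\beta\ge0\}$ runs from $\ell^-$ through $\nu^+$ to $\ell^+$. We give it the coordinate $u\in[-\infty,\infty]$: a finite $u$ stands for the direction of the vector $(u,1)$, and $u=\pm\infty$ for $\ell^\pm$. Thus $\nu^+$ has $u=0$, the point $[\ell^\pm,\beta]$ has $u=\pm\cot\beta$, and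
\begin{equation}\label{eq:flatlimit}
h_j\to+\infty,\quad x_j/h_j\to u\in[-\infty,\infty]\quad\Longrightarrow\quad (x_j,h_j)\to\text{the point with coordinate } u .
\end{equation}
The \emph{lower arc} $\{\beta\le0\}$ is treated in the same way, with $x/|h|$ in place of $x/h$.

\section{Right-angled hexagons and their axes}\label{sec:hex}

In this section a \emph{line} is a complete geodesic of $\mathbb H^2$. Two distinct lines either cross in one point, or are asymptotic (disjoint, with a common endpoint at infinity, at distance $0$), or are ultraparallel (disjoint, with no common endpoint and a unique common perpendicular). They cross exactly when the endpoints of one separate the endpoints of the other on the circle $\partial\mathbb H^2$. Distinct lines perpendicular to a common line are disjoint.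

Let $P\subset\mathbb H^2$ be a right-angled hexagon with sides labeled cyclically $1,\dots,6$, of lengths $a_1,\dots,a_6$. Let \emph{line $i$} be the line containing side $i$ and $v_i$ the reflection in it. By Poincar\'e's polygon theorem the $v_i$ generate a discrete group $V$, which is the right-angled Coxeter group of the hexagon graph $C_6$, and $V$ acts simply transitively on the \emph{tiles} $gP$, which tile $\mathbb H^2$. Label the sides of $gP$ through $g$. The neighbor of $gP$ across side $i$ is $gv_iP$, and $v_i$ fixes side $i$ of $P$, so the two tiles give their common side the same label.

Lines $1$ and $4$ are ultraparallel. Indeed, sending $v_2,v_3,v_5,v_6$ to $1$ defines a homomorphism from $V$ onto $\langle v_1,v_4\mid v_1^2,v_4^2\rangle=D_\infty$, so $v_1v_4$ has infinite order and $\langle v_1,v_4\rangle\cong D_\infty$. If the lines crossed, $v_1v_4$ would lie in a point stabilizer, which is finite. If they were asymptotic, $v_1v_4$ would be parabolic: it would have no fixed point in $\mathbb H^2$ but move points by arbitrarily small distances. Then conjugates of $v_1v_4$ would move points of $P$ by arbitrarily small distances; only finitely many elements of $V$ move a point of $P$ by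 at most $1$, so one conjugate would do this alone and would fix a point of the compact set $P$, a contradiction. Let $\sigma_{14}$ be the common perpendicular segment of lines $1$ and $4$ and $\delta_{14}$ its length, and define $\sigma_{25}$, $\delta_{25}$ in the same way (Figure~\ref{fig:hex}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \a in {0,60,...,300} {\draw[thick] (\a:2) to[bend left=15] (\a+60:2);}
\foreach \k in {1,...,6} {\node at (60*\k-30:1.95) {$\k$};}
\draw (30:1.58) -- (210:1.58);
\draw (90:1.58) -- (270:1.58);
\node at (12:0.95) {$\sigma_{14}$};
\node at (110:0.95) {$\sigma_{25}$};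
\end{tikzpicture}
\caption{A right-angled hexagon (schematic) with the common perpendiculars $\sigma_{14}$ and $\sigma_{25}$ of two pairs of opposite sides. Each cuts the hexagon into two right-angled pentagons, and the two segments cross once.}\label{fig:hex}
\end{figure}

\begin{lemma}\label{lem:inside}
The endpoints of $\sigma_{14}$ are interior points of sides $1$ and $4$, and the rest of $\sigma_{14}$ lies in the interior of $P$. The same holds for $\sigma_{25}$ with sides $2$ and $5$.
\end{lemma}

\begin{proof}
Let $m$ be the line containing $\sigma_{14}$, and let $j\in\{2,6\}$. Both $m$ and line $j$ are perpendicular to line $1$, so they are equal or disjoint. Line $4$ is disjoint from line $j$, because both are perpendicular to line $3$ if $j=2$ and to line $5$ if $j=6$, at different points; but $m$ meets line $4$. So $m$ is disjoint from line $j$ and lies in the open half-plane of line $j$ that contains line $4$, which is the side of $P$. Exchanging the roles of $1$ and $4$ gives the same conclusion for $j\in\{3,5\}$. Finally, $\sigma_{14}$ without its endpoint on line $1$ lies in the open half-plane of line $1$ containing line $4$, again the side of $P$, and likewise for line $4$. Since $P$ is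 the intersection of its six closed half-planes, the claim follows. For $\sigma_{25}$, shift the labels by one.
\end{proof}

\begin{lemma}\label{lem:ratio}
For each $r\ge1$ there is a right-angled hexagon $P_r$ with $\delta_{14}/\delta_{25}=r$.
\end{lemma}

\begin{proof}
We use two facts from \cite[\S\S2.3--2.4]{Buser}. Right-angled hexagons exist for arbitrary $a_2,a_4,a_6>0$ and satisfy
\[
\cosh a_6=\sinh a_2\sinh a_4\cosh a_3-\cosh a_2\cosh a_4 .
\]
In a right-angled pentagon, if $a,b$ are the lengths of two consecutive sides and $c$ is the length of the side adjacent to neither, then $\cosh c=\sinh a\sinh b$.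

By Lemma~\ref{lem:inside}, cutting $P$ along $\sigma_{14}$ gives a right-angled pentagon with consecutive sides $\sigma_{14}$, part of $1$, $2$, $3$, part of $4$; cutting along $\sigma_{25}$ gives one with sides $\sigma_{25}$, part of $2$, $3$, $4$, part of $5$. Hence
\[
\cosh\delta_{14}=\sinh a_2\sinh a_3,\qquad \cosh\delta_{25}=\sinh a_3\sinh a_4 .
\]
Take $a_4=a_6=1$ and $a_2=s\ge1$. Then $\cosh a_3=\cosh1\,(1+\cosh s)/(\sinh s\sinh 1)$, so $a_3$, $\delta_{14}$ and $\delta_{25}$ are continuous in $s$. At $s=1$ we have $\delta_{14}=\delta_{25}$. As $s\to\infty$, $\cosh a_3\to\coth1$, so $\sinh a_3\to1/\sinh1$, and therefore $\delta_{14}\to\infty$ and $\delta_{25}\to0$. The intermediate value theorem gives every ratio $r\ge1$.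
\end{proof}

Let $\alpha_{14}$ be the line containing $\sigma_{14}$. It is perpendicular to lines $1$ and $4$, so $v_1$ and $v_4$ act on it as the reflections in the two endpoints of $\sigma_{14}$, and $\alpha_{14}=\bigcup_{p\in\langle v_1,v_4\rangle}p\sigma_{14}$. The lines $g\alpha_{14}$, $g\in V$, are the \emph{axes of type $14$}, and the segments $gp\sigma_{14}\subset gpP$ are the \emph{tile segments} of $g\alpha_{14}$: consecutive segments of length $\delta_{14}$. The line $\alpha_{25}$ and the axes of type $25$ are defined in the same way. The axes are the lines along which we shall glue, and part (b) of the next lemma is the source of the marks: along an axis, the crossing axes come at a rate of one per tile segment.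

\begin{lemma}\label{lem:axes}
\begin{itemize}
\item[(a)] The interior of a tile $gP$ meets exactly one axis of type $14$, namely $g\alpha_{14}$, and meets it in $g\sigma_{14}$ without its endpoints. Distinct axes of type $14$ are disjoint, and $\operatorname{Stab}_V(\alpha_{14})=\langle v_1,v_4\rangle$. The same holds for type $25$.
\item[(b)] Let $\lambda$ be an axis. The other axes that meet $\lambda$ are of the other type. Each tile segment of $\lambda$ is met by exactly one of them, in one interior point, and different tile segments are met by different axes.
\item[(c)] A compact set meets finitely many axes. There is $d_0>0$ such that disjoint axes are at distance at least $d_0$. Distinct axes have no common endpoint at infinity.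
\item[(d)] The endpoints of the axes of either type are dense in $\partial\mathbb H^2$.
\end{itemize}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:inside}, an axis of type $14$ meets the sides of tiles only at the endpoints of its tile segments; these are interior points of sides labeled $1$ or $4$, and the axis is perpendicular to the side there. For type $25$ the labels are $2$ and $5$.

(a) If $g'\alpha_{14}$ meets the interior of $gP$, then so does a segment $g'p\sigma_{14}\subset g'pP$ with $p\in\langle v_1,v_4\rangle$. Hence $g=g'p$, the axis is $gp^{-1}\alpha_{14}=g\alpha_{14}$, and the segment is $g\sigma_{14}$. So two axes of type $14$ through an interior point of a tile coincide. Two such axes through a point of a side are both perpendicular to that side at that point, so they coincide too. If $g\alpha_{14}=\alpha_{14}$, then $\alpha_{14}$ meets the interior of $gP$, and the first argument with $g'=1$ gives $g\in\langle v_1,v_4\rangle$.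

(b) By (a), an axis meeting $\lambda$ has the other type. The two types meet sides with different labels, in interior points, so they can meet each other only in the interior of a tile $gP$, along $g\sigma_{14}$ and $g\sigma_{25}$. These segments join sides $1,4$ and sides $2,5$, so their endpoints alternate on the boundary circle of $gP$, and they cross. Two distinct lines meet at most once, which gives both uniqueness claims.

(c) An axis that meets a side crosses it into both adjacent tiles, so an axis meeting a tile meets its interior. By (a) each tile meets exactly two axes, and a compact set meets finitely many tiles. Let $N$ be the closed $1$-neighborhood of $P$, and choose $d_0\in(0,1]$ smaller than the distance between the compact sets $\lambda\cap N$ and $\lambda'\cap N$ for each of the finitely many pairs of disjoint axes $\lambda,\lambda'$ meeting $N$. If disjoint axes contained points $x,x'$ with $d(x,x')<d_0$, an element of $V$ would move $x$ into $P$ and $x'$ into $N$, contradicting the choice of $d_0$. Distinct axes with a common endpoint would be disjoint and at distance $0$.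

(d) Let $I\subset\partial\mathbb H^2$ be an open arc and $U$ the open half-plane bounded by the line joining the ends of $I$, on the side of $I$. It contains arbitrarily large balls, hence a tile, so by (a) it meets an axis of the given type. A line with both endpoints outside $I$ lies in the complementary closed half-plane, so this axis has an endpoint in $I$.
\end{proof}

The next lemma is where negative curvature enters: all geodesics from one axis to another pass through a ball of uniform size. In the Euclidean plane this fails for parallel lines.

\begin{lemma}[Bottleneck]\label{lem:neck}
There is a constant $C_0$ such that for any two distinct axes $\lambda,\lambda'$ there is a point $z$ within $C_0$ of every geodesic segment from a point of $\lambda$ to a point of $\lambda'$. If $\lambda$ and $\lambda'$ cross, one may take for $z$ the crossing point, and then every ray from a point of $\lambda$ to an endpoint of $\lambda'$ also passes within $C_0$ of $z$.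
\end{lemma}

\begin{proof}
\emph{Crossing axes.} By Lemma~\ref{lem:axes}(a),(b) a crossing pair is $\{g\alpha_{14},g\alpha_{25}\}$ for some $g\in V$, so the smaller angle at the crossing point $z$ is the same number $\omega>0$ for all pairs. Let $p\in\lambda$, and let $p'$ be a point or an endpoint of $\lambda'$. Let $y$ be a point of the geodesic $[p,p']$ nearest to $z$, and $t=d(y,z)$; assume $t>0$, so that $p,p'\neq z$. Let $m$ be the line perpendicular to $[z,y]$ at $y$. If $y\neq p$, then the angle at $y$ between $z$ and $p$ is at least $\frac\pi2$, since $y$ is nearest; so $p$ lies in the closed half-plane of $m$ not containing $z$, and $[z,p]$ meets $m$. A ray from $z$ meets $m$ or is asymptotic to it only if its angle with $[z,y]$ is at most the angle of parallelism $2\arctan(\exp(-t))$. So $\angle_z(p,y)\le2\arctan(\exp(-t))$, and this is trivially true if $y=p$. The same argument applies to $p'$; if $p'$ is at infinity, the ray from $z$ to $p'$ meets $m$ or is asymptotic to it. Therefore $\omega\le\angle_z(p,p')\le4\arctan(\exp(-t))$, which bounds $t$.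

\emph{Disjoint axes.} By Lemma~\ref{lem:axes}(c) they are ultraparallel, and their common perpendicular $[x,x']$ has length $d\ge d_0$. Let $z$ be its midpoint, $m$ the line through $x,x'$, and $n$ the line perpendicular to $m$ at $z$. Then $n$ is disjoint from $\lambda$ and $\lambda'$ and separates them, so a segment $[p,p']$ from $\lambda$ to $\lambda'$ meets $n$ in a point $y$. Let $s=d(y,z)$. We claim that $\sinh s\,\sinh(d_0/2)\le1$, which bounds $s$. Suppose not, and let $n'$ be the line perpendicular to $n$ at $y$. Use the hyperboloid model for the form $-x_0^2+x_1^2+x_2^2$, with $z=(1,0,0)$, $m$ in the plane $x_2=0$ and $n$ in the plane $x_1=0$. The unit normal of a line perpendicular to $m$ at $(\cosh t,\sinh t,0)$ is the tangent vector $(\sinh t,\cosh t,0)$ of $m$, and likewise for $n$. So $\lambda,\lambda',n'$ have unit normals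
\[
(\sinh\tfrac d2,\cosh\tfrac d2,0),\qquad(-\sinh\tfrac d2,\cosh\tfrac d2,0),\qquad(\pm\sinh s,0,\cosh s),
\]
and the products of the third with the first two have absolute value $\sinh\frac d2\sinh s>1$. Two distinct lines cross if and only if the product of their unit normals has absolute value less than $1$, so $n'$ is disjoint from $\lambda$ and $\lambda'$. It is also disjoint from $m$, as both are perpendicular to $n$, at the points $y\neq z$. The connected set $\lambda\cup m\cup\lambda'$ thus lies in one open half-plane of $n'$, which is convex and so contains $[p,p']$. This contradicts $y\in[p,p']\cap n'$.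
\end{proof}

A \emph{tiled plane} is a hyperbolic plane tiled as above, with its metric multiplied by a positive constant. Lemmas~\ref{lem:axes} and~\ref{lem:neck} hold for tiled planes, with the constants multiplied by the same factor.

\section{The model case: one block}\label{sec:model}

Let $D_\infty=\langle b,b'\rangle$ act on $\mathbb R$ by the reflections $b$ in $0$ and $b'$ in $1$; then $b'b$ is the translation by $2$. For every tiled plane $M$ the group $V\times D_\infty$ acts geometrically on $M\times\mathbb R$, whose boundary is a $2$-sphere whatever the hexagon. Two elementary lemmas carry the metric part of the proof of Theorem~\ref{thm:main}. The first says that a continuous map cannot send two dense subsets of a circle of latitude to two different latitudes.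

\begin{lemma}[Latitudes]\label{lem:lat}
Let $M,M^*$ be tiled planes, $\varphi\colon\partial(M\times\mathbb R)\to\partial(M^*\times\mathbb R)$ a continuous map and $E\subset\partial M$ a dense subset. If the elevation of $\varphi([\eta,\frac\pi4])$ takes only finitely many values for $\eta\in E$, then it takes only one.
\end{lemma}

\begin{proof}
The elevation of $\varphi([\eta,\frac\pi4])$ is a continuous function of $\eta\in\partial M$. It maps a dense set, hence the whole circle, into a finite set, and the circle is connected.
\end{proof}

\begin{example}\label{ex:orbit}
Let $M,M^*$ be tiled planes with lengths $\delta_{14},\delta_{25}$ and $\delta_{14}^*,\delta_{25}^*$, and fix $o\in M\times\mathbb R$ and $o^*\in M^*\times\mathbb R$. Suppose that a continuous map $\varphi\colon\partial(M\times\mathbb R)\to\partial(M^*\times\mathbb R)$ \emph{follows the orbits}: whenever $g_j\in V\times D_\infty$ and $g_jo\to\xi$, we have $g_jo^*\to\varphi(\xi)$. We claim that $\delta_{14}/\delta_{25}=\delta_{14}^*/\delta_{25}^*$.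

Let $\eta$ be an endpoint of an axis $\ell=g\alpha_{14}$. One of the elements $g(v_1v_4)^{\pm1}g^{-1}$, call it $\tau$, translates $\ell$ by $2\delta_{14}$ toward $\eta$; it translates $\ell^*=g\alpha_{14}^*$ by $2\delta_{14}^*$ toward one of its endpoints. Orient $\ell$ and $\ell^*$ in the direction of $\tau$, and put $g_j=\tau^{p_j}(b'b)^j$ with $p_j=\lfloor j/\delta_{14}\rfloor$. In $F_\ell$ the element $g_j$ moves the origin to $(2p_j\delta_{14},2j)$, and in $F_{\ell^*}$ to $(2p_j\delta_{14}^*,2j)$. By \eqref{eq:flatlimit} these points converge to the points with coordinates $u=1$ and $u=\delta_{14}^*/\delta_{14}$, and by Lemma~\ref{lem:track}(b) so do $g_jo$ and $g_jo^*$. Hence the elevation of $\varphi([\eta,\frac\pi4])$ has cotangent $\delta_{14}^*/\delta_{14}$. For an endpoint of an axis of type $25$ the same computation gives $\delta_{25}^*/\delta_{25}$. Endpoints of axes are dense by Lemma~\ref{lem:axes}(d), so the two numbers agree by Lemma~\ref{lem:lat}.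
\end{example}

In the example the orbit is used only to show that $\varphi$ multiplies the coordinate $u$ on $\partial F_\ell$ by the ratio of the lengths of tile segments. An arbitrary homeomorphism need not follow any orbit, and this is the difficulty. Suppose, however, that each flat $F_\ell$ carries a set of marks, arranged in horizontal rows at the heights
\[
\Lambda=\tfrac12+\mathbb Z
\]
with one mark per tile segment, and that a homeomorphism is forced to induce a bijection of marks that sends rows to rows and is compatible with limits at infinity. We shall have no control over the order in which rows, or marks within a row, are permuted. The second lemma says that none is needed. Call $R\subset\mathbb R$ a \emph{row of spacing $e$} if there is $c\in\mathbb R$ such that each interval $J_n=[c+ne,c+(n+1)e]$, $n\in\mathbb Z$, contains exactly one point of $R$, in its interior. Then every closed interval of length $2e$ contains a point of $R$, and for $x<y$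
\begin{equation}\label{eq:count}
\Bigl|\#(R\cap[x,y])-\frac{y-x}{e}\Bigr|\le2 .
\end{equation}
Indeed, the $J_n$ contained in $[x,y]$ cover $[x+e,y-e]$, so there are at least $(y-x)/e-2$ of them; and the $J_n$ containing a point of $R\cap[x,y]$ lie in $[x-e,y+e]$, so there are at most $(y-x)/e+2$ of them.

\begin{lemma}[Counting]\label{lem:count}
For $h\in\Lambda$ let $R_h$ be a row of spacing $e$ and $R^*_h$ a row of spacing $e^*$. Let $\kappa\colon\Lambda\to\Lambda$ be a bijection with $\kappa(h)\to\pm\infty$ as $h\to\pm\infty$, let $\mu_h\colon R_h\to R^*_{\kappa(h)}$ be bijections, and let $\psi$ be an increasing homeomorphism of $[-\infty,\infty]$ with $\psi(0)=0$. Assume that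
\begin{equation}\label{eq:compat}
h_j\to+\infty,\quad x_j\in R_{h_j},\quad \frac{x_j}{h_j}\to u\in[-\infty,\infty]\quad\Longrightarrow\quad\frac{\mu_{h_j}(x_j)}{\kappa(h_j)}\to\psi(u).
\end{equation}
Then $\psi(u)=\dfrac{e^*}{e}\,u$ for all $u\in\mathbb R$.
\end{lemma}

\begin{proof}
\emph{The hypotheses hold for the inverses $\kappa^{-1}$, $\mu_h^{-1}$, $\psi^{-1}$.} If $k_j\to+\infty$ in $\Lambda$, then $h_j=\kappa^{-1}(k_j)$ satisfies $|h_j|\to\infty$, and a subsequence tending to $-\infty$ would force $k_j\to-\infty$ along it; so $h_j\to+\infty$. The case of $-\infty$ is symmetric. If moreover $y_j\in R^*_{k_j}$, $y_j/k_j\to u'$ and $x_j=\mu_{h_j}^{-1}(y_j)$, then by \eqref{eq:compat} every subsequential limit $u$ of $x_j/h_j$ satisfies $\psi(u)=u'$, so $x_j/h_j\to\psi^{-1}(u')$.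

\emph{Counting within a row.} Fix real numbers $u_1<u_2$ and put
\[
\theta=\frac{(u_2-u_1)\,e^*}{(\psi(u_2)-\psi(u_1))\,e}\in(0,\infty).
\]
Let $\tau>0$. For all large $h$, every $x\in R_h$ with $x/h\in[u_1,u_2]$ satisfies $\mu_h(x)/\kappa(h)\in[\psi(u_1)-\tau,\psi(u_2)+\tau]$. Otherwise there are counterexamples $x_j\in R_{h_j}$ with $h_j\to+\infty$, and after passing to a subsequence $x_j/h_j\to u\in[u_1,u_2]$; then $\mu_{h_j}(x_j)/\kappa(h_j)\to\psi(u)\in[\psi(u_1),\psi(u_2)]$, which is absurd. For large $h$ we also have $\kappa(h)>0$, so $\mu_h$ injects $R_h\cap[u_1h,u_2h]$ into the part of $R^*_{\kappa(h)}$ in an interval of length $(\psi(u_2)-\psi(u_1)+2\tau)\kappa(h)$. By \eqref{eq:count},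
\[
\frac{(u_2-u_1)h}{e}-2\ \le\ \frac{(\psi(u_2)-\psi(u_1)+2\tau)\,\kappa(h)}{e^*}+2 .
\]
Divide by $h$, let $h\to+\infty$ and then $\tau\to0$: this gives $\liminf\kappa(h)/h\ge\theta$. The same inequality for the inverses and the interval $[\psi(u_1),\psi(u_2)]$ reads $\liminf_{k\to+\infty}\kappa^{-1}(k)/k\ge1/\theta$, and with $k=\kappa(h)$ it gives $\limsup\kappa(h)/h\le\theta$. So $\kappa(h)/h\to\theta$ as $h\to+\infty$.

\emph{Counting rows.} For an integer $K>0$ let $n(K)$ be the number of $h>0$ in $\Lambda$ with $0<\kappa(h)\le K$. Exactly $K$ elements $h\in\Lambda$ have $0<\kappa(h)\le K$, because $\kappa$ is a bijection, and only finitely many $h<0$ have $\kappa(h)>0$; so $n(K)/K\to1$. Given $0<\gamma<\theta$, choose $h_0>0$ with $(\theta-\gamma)h\le\kappa(h)\le(\theta+\gamma)h$ for $h\ge h_0$. All $h\in\Lambda$ with $h_0\le h\le K/(\theta+\gamma)$ are counted by $n(K)$, and all counted $h\ge h_0$ satisfy $h\le K/(\theta-\gamma)$. Hence $1/(\theta+\gamma)\le1\le1/(\theta-\gamma)$ for all such $\gamma$, and $\theta=1$.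

Thus $\psi(u_2)-\psi(u_1)=\frac{e^*}{e}(u_2-u_1)$ for all $u_1<u_2$, and $\psi(0)=0$.
\end{proof}

For $R_h=e\mathbb Z$, $R_h^*=e^*\mathbb Z$, $\kappa(h)=h$ and $\mu_h(ne)=ne^*$ this is the stretch seen in Example~\ref{ex:orbit}. Two variations show that the hypotheses are needed. With the injection $\kappa(h)=3h$, which is not onto, and the same $\mu_h$, condition \eqref{eq:compat} holds with $\psi(u)=\frac{e^*}{3e}u$. With $\kappa(h)=h$ and the shear $\mu_h(ne)=(n+\lfloor h\rfloor)e^*$ it holds with $\psi(u)=\frac{e^*}{e}u+e^*$, and $\psi(0)\neq0$.

It remains to build the marks. Along each line $\ell\times\{h\}$ of the block we attach a hyperbolic plane, glued along one of its axes $\lambda$. The axes that cross $\lambda$ do so once per tile segment, and along each of them we attach a further block. Its boundary is a $2$-sphere, which a homeomorphism cannot overlook; this sphere is the mark.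

\section{The group $W$ and the spaces $X_r$}\label{sec:spaces}

\subsection*{The group}
Take three copies of $V\times D_\infty$ and two copies of $V$,
\[
A_j=\langle v^j_1,\dots,v^j_6\rangle\times\langle b_j,b_j'\rangle\quad(j=0,1,2),\qquad D_i=\langle d^i_1,\dots,d^i_6\rangle\quad(i=1,2).
\]
The graph of $A_j$ is the join of $C_6$ with two non-adjacent vertices, and the graph of $D_i$ is $C_6$. Let $\Gamma$ be obtained from the five graphs by the identifications
\[
d^1_1=v^0_1,\ \ d^1_4=v^0_4;\qquad d^2_1=v^0_2,\ \ d^2_4=v^0_5;\qquad d^i_2=v^i_1,\ \ d^i_5=v^i_4\quad(i=1,2),
\]
and let $W=W_\Gamma$. The graph $\Gamma$ has $3\cdot8+2\cdot2=28$ vertices.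

Recall that a finite tree of groups consists of a finite tree, a group for each vertex, and for each edge a group embedded in the groups of its two ends. Its fundamental group $G$ is presented by the union of presentations of the vertex groups, with the two images of each edge group identified. The vertex groups embed in $G$, and the graph whose vertices are the cosets of the vertex groups and whose edges are the cosets of the edge groups, the coset $gE$ joining the two vertex cosets that contain it, is a tree: the \emph{Bass--Serre tree}. In our case each identification matches a pair of opposite, hence non-adjacent, vertices of one hexagon with such a pair of another, and each pair generates a copy of $D_\infty$. Comparing presentations, $W$ is the fundamental group of the tree of groups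
\[
A_1\ \overset{E_3}{\text{---}}\ D_1\ \overset{E_1}{\text{---}}\ A_0\ \overset{E_2}{\text{---}}\ D_2\ \overset{E_4}{\text{---}}\ A_2
\]
with the edge groups listed in \eqref{eq:table} below. Let $\mathcal T$ be its Bass--Serre tree, with edges of length $1$. Every edge joins a coset of some $A_j$ to a coset of some $D_i$.

The block of $A_0$ will carry the ratio $r$. It has two families of axes with different tile lengths, so it needs two groups $D_1,D_2$ to supply the planes; the groups $A_1,A_2$ supply the marks.

\subsection*{The pieces}
Fix $r\ge1$, and put $e_1=\delta_{14}(P_r)$ and $e_2=\delta_{25}(P_r)$, so that $e_1/e_2=r$. Let $M_0$ be $\mathbb H^2$ tiled by $P_r$. For $i=1,2$ let $M_i$ be $\mathbb H^2$ tiled by $P_1$, for which $\delta_{14}=\delta_{25}$, rescaled so that both lengths equal $e_i$. Put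
\[
X_{A_j}=M_j\times\mathbb R\quad(j=0,1,2),\qquad X_{D_i}=M_i\quad(i=1,2),
\]
with the geometric actions of $A_j$ and $D_i$ described in Sections~\ref{sec:hex} and~\ref{sec:model}. Each edge group preserves a line in each of the two adjacent spaces:
\begin{equation}\label{eq:table}
\begin{array}{llll}
E_1=\langle v^0_1,v^0_4\rangle=\langle d^1_1,d^1_4\rangle: & \alpha_{14}\times\{\frac12\}\subset X_{A_0}, & \alpha_{14}\subset X_{D_1}, & \text{length } e_1;\\[2pt]
E_2=\langle v^0_2,v^0_5\rangle=\langle d^2_1,d^2_4\rangle: & \alpha_{25}\times\{\frac12\}\subset X_{A_0}, & \alpha_{14}\subset X_{D_2}, & \text{length } e_2;\\[2pt]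
E_3=\langle v^1_1,v^1_4\rangle=\langle d^1_2,d^1_5\rangle: & \alpha_{14}\times\{\frac12\}\subset X_{A_1}, & \alpha_{25}\subset X_{D_1}, & \text{length } e_1;\\[2pt]
E_4=\langle v^2_1,v^2_4\rangle=\langle d^2_2,d^2_5\rangle: & \alpha_{14}\times\{\frac12\}\subset X_{A_2}, & \alpha_{25}\subset X_{D_2}, & \text{length } e_2.
\end{array}
\end{equation}
In each row the two generators act on both lines as the reflections in the endpoints of a tile segment, and the tile segments of the two lines have the same length $e$, shown in the last column. This is the purpose of the rescaling. Let $E_k$ act on $\mathbb R$ by the reflections in $0$ and $e$. Then there are $E_k$-equivariant isometries $\iota^A_k,\iota^D_k$ from $\mathbb R$ onto the two lines, both carrying the intervals $[ne,(n+1)e]$ to the tile segments.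

\subsection*{The tree of spaces}
If a subgroup $G\le W$ acts on a space $Y$ by isometries, let $W\times_GY$ be the quotient of $W\times Y$ by $(wg,y)\sim(w,gy)$. It is a disjoint union of copies of $Y$, one for each coset $wG$; the group $W$ permutes the copies isometrically, and the stabilizer $wGw^{-1}$ of a copy acts on it as $G$ acts on $Y$. Let $X=X_r$ be the union of the five sets $W\times_GX_G$, $G\in\{A_0,A_1,A_2,D_1,D_2\}$, and the four sets $W\times_{E_k}(\mathbb R\times[0,1])$, with the identifications $[w,(t,0)]=[w,\iota_k^A(t)]$ and $[w,(t,1)]=[w,\iota_k^D(t)]$, which are well defined by equivariance. Thus $X$ has a \emph{piece} $X_w$ for each vertex $w$ of $\mathcal T$ and a \emph{strip} $\mathbb R\times[0,1]$ for each edge, glued to the two adjacent pieces along its boundary lines, the \emph{attaching lines} of the edge. The pieces $M_j\times\mathbb R$ are called \emph{blocks}, of type $A_0$, $A_1$ or $A_2$, and the pieces $M_i$ are called \emph{plates}; we use the same words for the vertices of $\mathcal T$. The \emph{attaching axes} of a block $M\times\mathbb R$ are all axes of $M$ if the type is $A_0$, and the axes of type $14$ if the type is $A_1$ or $A_2$.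

\begin{lemma}\label{lem:edges}
Sending an edge to its attaching line is a bijection from the edges at a plate onto the axes of the plate, and from the edges at a block onto the lines $\ell\times\{h\}$ with $\ell$ an attaching axis and $h\in\Lambda$.
\end{lemma}

\begin{proof}
Up to the action of $W$ the vertex is one of the five groups $G$. The edges at $G$ are the cosets $gE$, with $g\in G$ and $E$ an adjacent edge group, and the attaching line of $gE$ is $gL$, where $L$ is the line of $E$ in \eqref{eq:table}. So the edges $gE$ correspond bijectively to the orbit of $L$ as soon as $\operatorname{Stab}_G(L)=E$. For plates this is Lemma~\ref{lem:axes}(a), and the two orbits are the two types of axes. For blocks, $D_\infty$ consists of the maps $x\mapsto\pm x+2k$, $k\in\mathbb Z$, so $\frac12$ has trivial stabilizer and orbit $\Lambda$. Hence $\alpha\times\{\frac12\}$ has the same stabilizer as the axis $\alpha$, and its orbit consists of all $\ell\times\{h\}$ with $\ell$ of the type of $\alpha$ and $h\in\Lambda$.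
\end{proof}

We write $(\ell,h)$ for the edge at a block with attaching line $\ell\times\{h\}$, and $e(\ell)$ for the length of the tile segments of $\ell$. By \eqref{eq:table}, on a block of type $A_0$ the function $e$ equals $e_1$ on type $14$ and $e_2$ on type $25$; on a block of type $A_i$, $i=1,2$, it is the constant $e_i$. The axis at the other side of the strip of $(\ell,h)$ also has tile segments of length $e(\ell)$.

\emph{The metric.} For a finite subtree $S\subset\mathcal T$ let $X(S)$ be the union of its pieces and strips. Build $S$ from a vertex by adding one leaf at a time, and at each step apply (C4) twice, to glue on the strip and then the new piece. The attaching line is complete and convex in its piece, which is convex in the space built so far, so $X(S)$ becomes a CAT(0) space in which all pieces and strips are isometrically embedded. By induction and the formula in (C4), this metric is the largest pseudometric on $X(S)$ that does not exceed the given metric on any piece or strip. So it does not depend on the order of gluing, and $X(S)\subset X(S')$ is isometric for $S\subset S'$. These metrics define a $W$-invariant metric on $X$. If $x,y\in X(S)$ and $m$ lies on a geodesic of $X$ from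 $x$ to $y$, then $x,m,y$ lie in some $X(S')$ with $S'\supset S$, and $m$ lies on the unique geodesic of $X(S')$ from $x$ to $y$, which is that of $X(S)$. Hence every geodesic triangle of $X$ lies in some $X(S)$, the space $X$ is CAT(0), and pieces and strips are convex. They are closed, being complete.

\emph{The projection to the tree.} Let $\rho\colon X\to\mathcal T$ send $X_w$ to $w$ and each strip onto its edge by the second coordinate. It does not increase distances on pieces and strips, hence on $X$ by the maximality of the metric. In particular $d(X_w,X_{w'})\ge d_{\mathcal T}(w,w')$. For an edge $\epsilon$ with ends $w,w'$, compose $\rho$ with the retraction of $\mathcal T$ onto $\epsilon=[0,1]$, $w=0$, to get a continuous function $f_\epsilon\colon X\to[0,1]$; the preimage of $(0,1)$ is the open strip. We shall use the following \emph{crossing property}: a path on which $f_\epsilon$ takes the value $0$ and a positive value meets the attaching line of $\epsilon$ in $X_w$. Indeed, the path contains a point with $f_\epsilon=0$ that is a limit of points with $0<f_\epsilon<1$, and such a point lies in the closed strip. The same holds at $w'$ with the value $1$.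

\begin{proposition}\label{prop:geom}
The space $X_r$ is a proper CAT(0) space, and $W$ acts geometrically on it.
\end{proposition}

\begin{proof}
Let $K$ be a closed ball of radius $R$ centered at a point $o$ of a piece $X_{w_0}$; every closed ball is a closed subset of such a ball. The intersection of $K$ with a piece or strip is a closed bounded subset of a proper space, hence compact, so it suffices to show that $K$ meets finitely many pieces and strips. Let $w$ be a vertex. The compact set $K\cap X_w$ meets finitely many attaching lines by Lemmas~\ref{lem:axes}(c) and~\ref{lem:edges}, and each belongs to one edge. If $\epsilon$ is an edge at $w$ leading away from $w_0$ and $K$ contains a point of its strip or of the piece at its other end, then the geodesic from $o$ to this point lies in $K$ by (C1), and by the crossing property $K$ meets the attaching line of $\epsilon$ in $X_w$. By induction on $n$, the ball $K$ meets finitely many pieces at distance $n$ from $w_0$ in $\mathcal T$ and finitely many strips from distance $n$ to distance $n+1$. It meets none of these for $n>R$. So $X$ is proper.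

There are nine orbits of pieces and strips, and each stabilizer acts cocompactly on its piece or strip, so $W$ acts cocompactly. Let $K$ be compact and $Y_1,\dots,Y_m$ the pieces and strips that meet it. If $gK\cap K\neq\emptyset$, then for some $i,j$ we have $gY_i=Y_j$ and $g(K\cap Y_i)\cap K\neq\emptyset$. Fix one $g_0$ with $g_0Y_i=Y_j$ and write $g=g_0s$ with $s\in\operatorname{Stab}(Y_i)$. Then $s(K\cap Y_i)$ meets the compact set $g_0^{-1}K\cap Y_i$, which holds for only finitely many $s$ because the stabilizer acts properly discontinuously on $Y_i$.
\end{proof}

\section{Halves, pieces and end points}\label{sec:halves}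

To recover $\mathcal T$ from $\partial X$ we first describe how each edge cuts the boundary. Let $L_\epsilon=f_\epsilon^{-1}(\frac12)$ be the midline of the strip of $\epsilon$, a closed convex line. The two \emph{halves} of $\epsilon$ are the closed sets $f_\epsilon^{-1}[0,\frac12]$ and $f_\epsilon^{-1}[\frac12,1]$; they cover $X$ and meet in $L_\epsilon$. They are convex: a geodesic with both ends in one half and a point outside it would meet $L_\epsilon$ before and after that point, and the part in between would lie in $L_\epsilon$. For an end $w$ of $\epsilon$, let $H_\epsilon(w)$ be the half containing $X_w$.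

The line $L_\epsilon$ has the same two endpoints at infinity as the attaching lines of $\epsilon$, so $\partial L_\epsilon$ lies in the boundary of both adjacent pieces. At the two kinds of vertices these pairs behave differently. At a block, $\partial L_{(\ell,h)}=\partial\ell$ does not depend on $h$, and infinitely many edges share the same pair. At a plate, Lemmas~\ref{lem:axes}(c) and~\ref{lem:edges} give
\begin{equation}\label{eq:disjoint}
\partial L_\epsilon\cap\partial L_{\epsilon'}=\emptyset\qquad\text{for distinct edges }\epsilon,\epsilon'\text{ at a plate.}
\end{equation}

\begin{lemma}\label{lem:halves}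
\begin{itemize}
\item[(a)] If $H,H'$ are the halves of $\epsilon$, then $\partial X=\partial H\cup\partial H'$ and $\partial H\cap\partial H'=\partial L_\epsilon$. Hence $\partial H\setminus\partial L_\epsilon=\partial X\setminus\partial H'$ is open in $\partial X$, and every ray ending in this set is eventually in $H$.
\item[(b)] If $H_1,H_2$ are disjoint halves of edges $\epsilon_1\neq\epsilon_2$, then $\partial H_1\cap\partial H_2\subset\partial L_{\epsilon_1}\cap\partial L_{\epsilon_2}$.
\item[(c)] For every vertex $w$, the intersection of the sets $\partial H_\epsilon(w)$ over all edges $\epsilon$ at $w$ is $\partial X_w$.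
\end{itemize}
\end{lemma}

\begin{proof}
(a) A ray meets $H$ and $H'$ in two closed intervals that cover it, so it is eventually in one of them. If $\xi\in\partial H\cap\partial H'$, then by (C3) the ray from a point of $L_\epsilon$ to $\xi$ lies in $H\cap H'=L_\epsilon$.

(b) The half $H_1$ lies in the half of $\epsilon_2$ opposite to $H_2$, so $\partial H_1\cap\partial H_2\subset\partial L_{\epsilon_2}$ by (a); exchange the indices.

(c) The intersection contains $\partial X_w$. Conversely, let $\xi$ lie in it and let $c$ be the ray from a point of $X_w$ to $\xi$. By (C3), $c$ stays in all $H_\epsilon(w)$, whose intersection is $X_w$ together with half-strips of width $\frac12$. The function $t\mapsto d(c(t),X_w)$ is convex, bounded and zero at $0$, so it vanishes.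
\end{proof}

A ray of $X$ may also cross infinitely many strips. A priori a whole arc of directions could follow the same ray of $\mathcal T$, and such sets would be hard to control. The plates rule this out, because each is a bottleneck.

\begin{lemma}\label{lem:end}
Let $\epsilon_1,\epsilon_2,\dots$ be the consecutive edges of a ray in $\mathcal T$, and let $H_n$ be the half of $\epsilon_n$ on the side of $\epsilon_{n+1}$. Then $\bigcap_n\partial H_n$ is a single point $\xi$, and every neighborhood of $\xi$ contains $\partial H_n$ for large $n$.
\end{lemma}

We call $\xi$ the \emph{end point} of the ray.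

\begin{proof}
The sets $\partial H_n$ are nonempty, compact and decreasing. So the intersection is nonempty, and once it is a single point the last claim follows from compactness.

Let $\xi$ be in the intersection. Suppose $\xi\in\partial L_{\epsilon_n}$. For $m>n$ the line $L_{\epsilon_n}$ lies in the half of $\epsilon_m$ opposite to $H_m$, so $\xi\in\partial L_{\epsilon_m}$ by Lemma~\ref{lem:halves}(a). Every second vertex of the ray is a plate, so this contradicts \eqref{eq:disjoint}. Thus $\xi\in\partial H_n\setminus\partial L_{\epsilon_n}$ for all $n$, and every ray to $\xi$ is eventually in $H_n$, for each $n$.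

Fix a point $o$ in a piece $X_{w_0}$, and let $c$ be the ray from $o$ to $\xi$. Let $n$ be so large that $o\notin H_n$, and such that the vertex $w_n$ between $\epsilon_n$ and $\epsilon_{n+1}$ is a plate. The ray $c$ starts before the strip of $\epsilon_n$ and reaches $H_{n+2}$, beyond the strip of $\epsilon_{n+1}$. By the crossing property it meets the attaching lines in $X_{w_n}$ of both edges, which are distinct axes, and the part of $c$ between two such points is a geodesic of the convex set $X_{w_n}$. By Lemma~\ref{lem:neck}, $c$ passes within $C_0$ of a point $z_n\in X_{w_n}$ that depends only on the two edges; here and below $C_0$ is chosen to serve both $M_1$ and $M_2$. Moreover $d(o,z_n)\ge d_{\mathcal T}(w_0,w_n)\to\infty$.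

If $c'$ is the ray from $o$ to a second point of the intersection, there are times $t_n,t_n'\to\infty$ with $d(c(t_n),c'(t_n'))\le2C_0$. Lemma~\ref{lem:track}(a) gives $d(c(s),c'(s))\le4C_0s/\min(t_n,t_n')\to0$ for each $s$, so $c=c'$.
\end{proof}

\begin{lemma}\label{lem:orient}
Let $Z\subset\partial X$ be nonempty, and suppose that for every edge $Z$ is contained in the boundary of exactly one of the two halves. Then $Z\subset\partial X_w$ for some vertex $w$, or $Z$ consists of one end point. Moreover, every point of $\partial X$ lies in some $\partial X_w$ or is an end point.
\end{lemma}

\begin{proof}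
Orient each edge toward the half whose boundary contains $Z$. No vertex has two outgoing edges $\epsilon_1,\epsilon_2$: the chosen halves would be disjoint, so $Z\subset\partial L_{\epsilon_1}$ by Lemma~\ref{lem:halves}(b), and $Z$ would lie in the boundaries of both halves of $\epsilon_1$. Start at any vertex and follow outgoing edges; the path never backtracks. If it stops at $w$, all edges at $w$ point to $w$, and $Z\subset\partial X_w$ by Lemma~\ref{lem:halves}(c). Otherwise it is a ray in $\mathcal T$, and $Z$ is its end point by Lemma~\ref{lem:end}. For the last statement let $Z=\{\xi\}$. Either the hypothesis holds, or $\xi$ lies in the boundaries of both halves of some $\epsilon$; then $\xi\in\partial L_\epsilon$, which lies in the boundary of a piece.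
\end{proof}

\section{Recovering the tree from the boundary}\label{sec:recog}

The boundary of a block is a $2$-sphere and that of a plate is a circle. Each edge cuts $\partial X$ along two points, and two points do not disconnect a $2$-sphere. This makes the blocks recognizable.

\begin{lemma}\label{lem:spheres}
The subsets of $\partial X$ homeomorphic to $S^2$ are exactly the sets $\partial B$, where $B$ is a block. Different blocks have different boundaries.
\end{lemma}

\begin{proof}
Let $S\subset\partial X$ be homeomorphic to $S^2$, and let $\epsilon$ be an edge with halves $H,H'$. The set $S\setminus\partial L_\epsilon$ is $S$ minus at most two points, so it is connected and dense in $S$. By Lemma~\ref{lem:halves}(a) it is covered by the disjoint open sets $\partial H\setminus\partial L_\epsilon$ and $\partial H'\setminus\partial L_\epsilon$, so it lies in one of them, and $S$ lies in one of the closed sets $\partial H,\partial H'$. It does not lie in both, as their intersection has two points. By Lemma~\ref{lem:orient}, $S\subset\partial X_w$ for some $w$. A circle contains no $2$-sphere, so $w$ is a block. By invariance of domain $S$ is open in the sphere $\partial X_w$; it is also closed, so $S=\partial X_w$.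 If $B\neq B'$ and $\epsilon$ is an edge between them, then $\partial B\cap\partial B'\subset\partial L_\epsilon$ has at most two points.
\end{proof}

Every edge $\epsilon$ has exactly one end that is a block, say $B$. Let $H_\epsilon$ be the half of $\epsilon$ not containing $B$, and put $O_\epsilon=\partial H_\epsilon\setminus\partial L_\epsilon=\partial X\setminus\partial H_\epsilon(B)$. We want to recognize edges as components of $\partial X\setminus\partial B$. The point to watch is that $\partial L_\epsilon$ cuts the circle of the adjacent plate into two arcs; they are reconnected through the sphere of a block attached along a crossing axis.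

\begin{lemma}\label{lem:comp}
Let $B$ be a block. The map $\epsilon\mapsto O_\epsilon$ is a bijection from the edges at $B$ onto the connected components of $\partial X\setminus\partial B$, and the frontier of $O_\epsilon$ in $\partial X$ is $\partial L_\epsilon$.
\end{lemma}

\begin{proof}
By the three parts of Lemma~\ref{lem:halves}, the sets $O_\epsilon$ are open, pairwise disjoint, and their union is $\partial X\setminus\partial B$. It remains to show that each is nonempty and connected, and to find its frontier.

Let $w_0$ be the plate at the other end of $\epsilon$. Then $\partial X_{w_0}\setminus\partial L_\epsilon$ consists of two open arcs $I_1,I_2\subset O_\epsilon$. Call a vertex \emph{far} if it is on the side of $w_0$ and different from $w_0$. A far vertex $w$ lies beyond an edge $\epsilon'\neq\epsilon$ at $w_0$, so $X_w$ and $L_\epsilon$ lie in opposite halves of $\epsilon'$, and $\partial X_w\cap\partial L_\epsilon\subset\partial L_{\epsilon'}\cap\partial L_\epsilon=\emptyset$ by \eqref{eq:disjoint}. Hence $\partial X_w\subset O_\epsilon$. Let $U\subset O_\epsilon$ be the union of $I_1$, $I_2$ and all $\partial X_w$ with $w$ far.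

\emph{$U$ is connected.} By Lemma~\ref{lem:axes}(b) some axis of $X_{w_0}$ crosses the axis of $\epsilon$. It has one endpoint in each $I_i$, and both endpoints lie in $\partial B'$ for the far block $B'$ attached along it. So $I_1\cup I_2\cup\partial B'$ is connected. For a far vertex $w$, let $w'$ be its neighbor toward $w_0$ and $\epsilon''$ the edge between them. The connected set $\partial X_w$ contains $\partial L_{\epsilon''}$, which lies in $\partial X_{w'}$, and in $I_1\cup I_2$ if $w'=w_0$, by \eqref{eq:disjoint}. Induction on the distance to $w_0$ shows that each $\partial X_w$ lies in the component of $U$ containing $I_1\cup I_2$.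

\emph{$O_\epsilon\subset\overline U$.} Let $\xi\in O_\epsilon\setminus U$. It lies neither in $\partial X_{w_0}$ nor in $\partial X_w$ for a far $w$; and it does not lie in $\partial X_w$ for $w$ on the side of $B$, since $\xi\notin\partial H_\epsilon(B)$. By Lemma~\ref{lem:orient}, $\xi$ is the end point of a ray in $\mathcal T$. If the ray were eventually on the side of $B$, its halves $H_n$ would lie in $H_\epsilon(B)$ for large $n$, and $\xi\in\partial H_\epsilon(B)$. So the vertices of the ray are eventually far, and by Lemma~\ref{lem:end} every neighborhood of $\xi$ contains the boundary of a far piece.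

Since $U\subset O_\epsilon\subset\overline U$, the set $O_\epsilon$ is connected. Finally $\overline{O_\epsilon}\subset\partial H_\epsilon=O_\epsilon\cup\partial L_\epsilon$, both points of $\partial L_\epsilon$ are limits of points of $I_1$, and $O_\epsilon$ is open; so its frontier is $\partial L_\epsilon$.
\end{proof}

For an edge $\epsilon$ with plate $w$, let $\operatorname{Cr}(\epsilon)$ be the set of edges at $w$ whose axis in $X_w$ crosses the axis of $\epsilon$. For $\epsilon=(\ell,h)$ we write $\operatorname{Cr}(\ell,h)$; this will be the row of marks at height $h$.

From now on let $X=X_r$ and $X^*=X_{r^*}$. Objects belonging to $X^*$ carry a star.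

\begin{proposition}\label{prop:recog}
A homeomorphism $\varphi\colon\partial X\to\partial X^*$ induces an isomorphism $w\mapsto w^*$, $\epsilon\mapsto\epsilon^*$ from the tree of $X$ to the tree of $X^*$ that sends blocks to blocks, satisfies $\varphi(\partial X_w)=\partial X^*_{w^*}$ and $\varphi(\partial L_\epsilon)=\partial L_{\epsilon^*}$, and maps $\operatorname{Cr}(\epsilon)$ bijectively onto $\operatorname{Cr}(\epsilon^*)$. For each block $B$ there are a bijection $\ell\mapsto\ell^*$ from the attaching axes of $B$ to those of $B^*$ with $\varphi(\partial\ell)=\partial\ell^*$, and bijections $\kappa_\ell\colon\Lambda\to\Lambda$ with $(\ell,h)^*=(\ell^*,\kappa_\ell(h))$. The homeomorphism $\varphi^{-1}$ induces the inverse bijections.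
\end{proposition}

\begin{proof}
Lemma~\ref{lem:spheres} gives a bijection of blocks with $\varphi(\partial B)=\partial B^*$. Lemma~\ref{lem:comp} gives a bijection from the edges at $B$ to the edges at $B^*$ with $\varphi(O_\epsilon)=O_{\epsilon^*}$, and taking frontiers, $\varphi(\partial L_\epsilon)=\partial L_{\epsilon^*}$. As each edge has exactly one block, this is a bijection of all edges.

We show that it preserves the relation of sharing a plate. Let $B\neq B'$ be blocks and $\epsilon$ the first edge of the path from $B$ to $B'$. Then $B'\subset H_\epsilon$, so $\partial B'\setminus\partial B$ lies in $\partial H_\epsilon\setminus\partial L_\epsilon=O_\epsilon$ because $\partial L_\epsilon\subset\partial B$, and it is nonempty by Lemma~\ref{lem:spheres}. So $\epsilon$ is the unique edge at $B$ with $\partial B'\setminus\partial B\subset O_\epsilon$, and $\epsilon^*$ is the first edge of the path from $B^*$ to $B'^*$. A third block $B''$ lies between $B$ and $B'$ exactly when the first edges from $B''$ to $B$ and to $B'$ differ; so betweenness is preserved in both directions. Blocks and plates alternate along paths, so $B\ne B'$ are at distance $2$ exactly when no block lies between them. Finally,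 distinct edges $\epsilon$ at $B$ and $\epsilon'$ at $B'$ share a plate exactly when $B$ and $B'$ are at distance $2$, $\epsilon$ is the first edge from $B$ to $B'$, and $\epsilon'$ is the first edge from $B'$ to $B$. All three conditions are preserved in both directions. A plate is determined by the set of its edges, so we obtain a bijection of plates and an isomorphism of trees.

For a plate $w$, Lemmas~\ref{lem:axes}(d) and~\ref{lem:edges} show that $\partial X_w$ is the closure of the union of the pairs $\partial L_\epsilon$ over the edges at $w$; hence $\varphi(\partial X_w)=\partial X^*_{w^*}$. An edge $\epsilon'\ne\epsilon$ at $w$ is in $\operatorname{Cr}(\epsilon)$ exactly when the pair $\partial L_\epsilon$ separates the two points of $\partial L_{\epsilon'}$ in the circle $\partial X_w$, and $\varphi$ preserves this.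

Two edges $(\ell,h)$, $(\ell',h')$ at $B$ have the same pair $\partial L$ exactly when $\ell=\ell'$. So the bijection of edges matches the classes $\{\ell\}\times\Lambda$ at $B$ with those at $B^*$; this defines $\ell^*$ and $\kappa_\ell$. Every bijection is characterized by an equation such as $\varphi(O_\epsilon)=O_{\epsilon^*}$, which gives the last statement.
\end{proof}

\section{Marks in a flat and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\ell$ be an attaching axis of a block $B=M\times\mathbb R$, with the flat $F_\ell\subset B$ and coordinates $(x,h)$ as in Section~\ref{sec:cat}. Let $h\in\Lambda$, let $Y$ be the plate at the other end of the edge $(\ell,h)$, and let $\lambda\subset Y$ be the attaching axis. The strip identifies $\lambda$ with $\ell\times\{h\}$, so $x$ is also a coordinate on $\lambda$. The \emph{position} $x(\epsilon')$ of $\epsilon'\in\operatorname{Cr}(\ell,h)$ is the coordinate of the point where its axis crosses $\lambda$. By Lemma~\ref{lem:axes}(b), $\epsilon'\mapsto x(\epsilon')$ is a bijection from $\operatorname{Cr}(\ell,h)$ onto a row $R_h$ of spacing $e(\ell)$ (Figure~\ref{fig:marks}).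

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\foreach \h in {-1.5,-0.5,0.5,1.5,2.5,3.5} {
  \draw[gray] (-5,\h) -- (5,\h);
  \foreach \x in {-4.5,-3,-1.5,0,1.5,3,4.5} {\draw[gray] (\x,\h-0.12) -- (\x,\h+0.12);}
  \foreach \x in {-4,-2,-1,1,2,4} {\fill (\x,\h) circle (2.2pt);}
}
\draw[->,dashed] (0,0) -- (0,4.3) node[above] {$\nu^+$ $(u=0)$};
\draw[->,thick] (0,0) -- (4.3,4.3) node[above] {$u=1$};
\draw[->,dashed] (0,0) -- (5.6,0) node[right] {$\ell^+$};
\draw[->,dashed] (0,0) -- (-5.6,0) node[left] {$\ell^-$};
\node[left] at (-5,2.5) {$\ell\times\{h\}$};
\end{tikzpicture}
\caption{The flat $F_\ell=\ell\times\mathbb R$ in a block. A plate is attached, through a strip, along each horizontal line $\ell\times\{h\}$ with $h\in\frac12+\mathbb Z$. The ticks cut each line into tile segments of length $e(\ell)$. The dots, one per segment, are the positions of the axes of the plate that cross the attaching axis. When dots go to infinity in a direction $u=x/h$, the endpoints of the corresponding axes converge to that point of $\partial F_\ell$.}\label{fig:marks}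
\end{figure}

The topology of $\partial X$ knows the pairs $\partial L_{\epsilon'}$, while the counting lemma concerns the points $(x(\epsilon'),h)$ of the flat. The next lemma links the two: seen from the block, the pair is hidden behind the point.

\begin{lemma}\label{lem:marks}
Let $h_j\in\Lambda$, $\epsilon_j'\in\operatorname{Cr}(\ell,h_j)$, $x_j=x(\epsilon'_j)$ and $\zeta_j\in\partial L_{\epsilon_j'}$. If $h_j\to+\infty$ and $x_j/h_j\to u\in[-\infty,\infty]$, then $\zeta_j$ converges to the point of the upper arc of $\partial F_\ell$ with coordinate $u$. The analogous statement holds for $h_j\to-\infty$ and the lower arc. Consequently all accumulation points of $(\zeta_j)$ lie in the upper arc if $h_j\to+\infty$, in the lower arc if $h_j\to-\infty$, and in $\partial F_\ell$ if $|h_j|\to\infty$.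
\end{lemma}

\begin{proof}
Let $\epsilon_j=(\ell,h_j)$, with plate $Y_j$ and attaching axis $\lambda_j\subset Y_j$, and let $c_j$ be the ray from $o=(0,0)\in F_\ell$ to $\zeta_j$. By \eqref{eq:disjoint}, $\zeta_j\in\partial Y_j\setminus\partial L_{\epsilon_j}\subset O_{\epsilon_j}$, so $c_j$ is eventually in $H_{\epsilon_j}$. It is not eventually in the strip, since a ray in a flat strip is parallel to its midline and $\zeta_j\notin\partial L_{\epsilon_j}$. So $c_j$ reaches the far side of the strip, and by the crossing property it passes through a point of $\lambda_j$. From there on it is, by (C3), a ray of $Y_j$ ending at an endpoint of the axis that crosses $\lambda_j$ at position $x_j$. By Lemma~\ref{lem:neck} it passes within $C_0$ of the crossing point, which is at distance $1$ from $q_j=(x_j,h_j)\in F_\ell$ across the strip. By \eqref{eq:flatlimit} and the convexity of $F_\ell$, the points $q_j$ converge to the point with coordinate $u$, and Lemma~\ref{lem:track}(b) with $C=C_0+1$ gives the claim. The statements on accumulation points follow by passing to subsequences along which $h_j$ has constant sign and $x_j/|h_j|$ converges in $[-\infty,\infty]$.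
\end{proof}

\begin{proposition}\label{prop:scale}
Let $\varphi\colon\partial X\to\partial X^*$ be a homeomorphism and $B$ a block of $X$. There is a constant $s_B>0$ such that $e^*(\ell^*)=s_B\,e(\ell)$ for all attaching axes $\ell$ of $B$.
\end{proposition}

\begin{proof}
We use the bijections of Proposition~\ref{prop:recog} and verify, for each $\ell$, the hypotheses of Lemma~\ref{lem:count}. Note that if $\epsilon'\in\operatorname{Cr}(\ell,h)$ and $\zeta\in\partial L_{\epsilon'}$, then $\epsilon'^*\in\operatorname{Cr}(\ell^*,\kappa_\ell(h))$ and $\varphi(\zeta)\in\partial L_{\epsilon'^*}$; and $|\kappa_\ell(h)|\to\infty$ as $|h|\to\infty$, because $\kappa_\ell$ is injective. So Lemma~\ref{lem:marks} can be applied in $X$ to a sequence $\zeta_j$ and in $X^*$ to the sequence $\varphi(\zeta_j)$.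

\emph{Step 1: $\varphi$ preserves the circles $\partial F_\ell$ and the poles.} Let $\xi$ be the point of the upper arc of $\partial F_\ell$ with coordinate $u\in\mathbb R$. For $h_j=j+\frac12$ choose $\epsilon'_j\in\operatorname{Cr}(\ell,h_j)$ with position within $e(\ell)$ of $uh_j$, and $\zeta_j\in\partial L_{\epsilon_j'}$. Then $\zeta_j\to\xi$, so $\varphi(\zeta_j)\to\varphi(\xi)$, and $\varphi(\xi)\in\partial F_{\ell^*}$ by Lemma~\ref{lem:marks} in $X^*$. With $h_j=-j-\frac12$ we treat the lower arc, and the two remaining points satisfy $\varphi(\partial\ell)=\partial\ell^*$. So $\varphi(\partial F_\ell)\subset\partial F_{\ell^*}$, and equality follows by applying this to $\varphi^{-1}$. Distinct attaching axes have no common endpoint, and there are infinitely many by Lemma~\ref{lem:axes}(d), so $\bigcap_\ell\partial F_\ell=\{\nu^+,\nu^-\}$. The same holds in $B^*$, so $\varphi$ maps poles to poles.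

Replacing $h$ by $-h$ in $B^*$ preserves $\Lambda$, so we may assume $\varphi(\nu^+)=\nu^{*+}$. Orient each $\ell^*$ so that $\varphi(\ell^+)=(\ell^*)^+$. The homeomorphism of circles $\partial F_\ell\to\partial F_{\ell^*}$ then maps the arc from $\ell^-$ through $\nu^+$ to $\ell^+$ onto the corresponding arc. In the coordinates $u$ it is an increasing homeomorphism $\psi_\ell$ of $[-\infty,\infty]$ with $\psi_\ell(0)=0$.

\emph{Step 2: $\kappa_\ell(h)\to\pm\infty$ as $h\to\pm\infty$.} For each $h\in\Lambda$ choose $\epsilon'\in\operatorname{Cr}(\ell,h)$ with $|x(\epsilon')|\le e(\ell)$, and $\zeta_h\in\partial L_{\epsilon'}$. As $h\to+\infty$, Lemma~\ref{lem:marks} gives $\zeta_h\to\nu^+$, so $\varphi(\zeta_h)\to\nu^{*+}$. If $\kappa_\ell(h)\not\to+\infty$, there are $h_j\to+\infty$ with $\kappa_\ell(h_j)\to-\infty$, and the limit $\nu^{*+}$ of $\varphi(\zeta_{h_j})$ lies in the lower arc of $\partial F_{\ell^*}$, which is false. For $h\to-\infty$ exchange $\nu^+$ with $\nu^-$ and the two arcs.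

\emph{Step 3: $\psi_\ell$ is linear.} Let $R_h$, $R_h^*$ be the rows of positions for $\ell$ and $\ell^*$, and let $\mu_h\colon R_h\to R^*_{\kappa_\ell(h)}$ be the bijection $x(\epsilon')\mapsto x(\epsilon'^*)$. To check \eqref{eq:compat}, let $h_j\to+\infty$ and $\epsilon_j'\in\operatorname{Cr}(\ell,h_j)$ with $x(\epsilon_j')/h_j\to u$, and pick $\zeta_j\in\partial L_{\epsilon_j'}$. Then $\zeta_j$ converges to the point with coordinate $u$, so $\varphi(\zeta_j)$ converges to the point of the upper arc of $\partial F_{\ell^*}$ with coordinate $\psi_\ell(u)$. If $u'$ is a subsequential limit of $x(\epsilon_j'^*)/\kappa_\ell(h_j)$ in $[-\infty,\infty]$, then, as $\kappa_\ell(h_j)\to+\infty$, Lemma~\ref{lem:marks} in $X^*$ shows that this subsequence of $\varphi(\zeta_j)$ converges to the point with coordinate $u'$. So $u'=\psi_\ell(u)$, and \eqref{eq:compat} holds. Lemma~\ref{lem:count} gives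
\[
\psi_\ell(u)=s(\ell)\,u,\qquad s(\ell)=\frac{e^*(\ell^*)}{e(\ell)} .
\]

\emph{Step 4: $s$ is constant.} Let $E\subset\partial M$ be the set of endpoints of attaching axes of $B$; it is dense by Lemma~\ref{lem:axes}(d). For $\eta=\ell^\pm$ the point $[\eta,\frac\pi4]$ lies in the upper arc of $\partial F_\ell$ and has coordinate $\pm1$. Its image has coordinate $\pm s(\ell)$ in the upper arc of $\partial F_{\ell^*}$, so its elevation is the angle in $(0,\frac\pi2)$ with cotangent $s(\ell)$. Since $e(\ell)\in\{e_1,e_2\}$ and $e^*(\ell^*)\in\{e_1^*,e_2^*\}$, there are finitely many values. Lemma~\ref{lem:lat}, applied to $\varphi\colon\partial B\to\partial B^*$, shows that there is only one.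
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:geom}, $W$ acts geometrically on the proper CAT(0) space $X_r$ for each $r\ge1$. Let $\varphi\colon\partial X_r\to\partial X_{r^*}$ be a homeomorphism, and suppose $r\neq r^*$. Replacing $\varphi$ by $\varphi^{-1}$ we may assume $r>r^*\ge1$, so $e_1>e_2$. Let $B$ be a block of $X_r$ of type $A_0$. On its attaching axes $e$ takes exactly the values $e_1$ and $e_2$. By Proposition~\ref{prop:scale} and the bijectivity of $\ell\mapsto\ell^*$, the function $e^*$ takes exactly the two different values $s_Be_1>s_Be_2$ on the attaching axes of $B^*$. On blocks of type $A_1$ and $A_2$ the function $e^*$ is constant, so $B^*$ has type $A_0$ and $\{e_1^*,e_2^*\}=\{s_Be_1,s_Be_2\}$. Since $r^*\ge1$ we have $e_1^*\ge e_2^*$, so $e_1^*=s_Be_1$ and $e_2^*=s_Be_2$. Therefore $r^*=e_1^*/e_2^*=e_1/e_2=r$, a contradiction.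
\end{proof}

The argument recovers the unordered pair $\{e_1,e_2\}$ up to a common factor, since nothing in it prevents $\ell\mapsto\ell^*$ from exchanging the two types of axes. This is why the parameter is normalized by $r\ge1$.

\begin{thebibliography}{9}

\bibitem{Thesis}
\emph{Boundary of CAT(0) Groups With Right Angles},
\texttt{https://www.math.toronto.edu/yqing/PhDthesis.pdf}.

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{Buser}
Buser, \emph{Geometry and Spectra of Compact Riemann Surfaces}.

\end{thebibliography}
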